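# Separating $l$ points by a polynomial of degree $k$: the projections $X_{k,l}$ and the topology of their bifurcation diagrams

## Four points, one cubic, six lines

Fix four distinct complex numbers $x_1,\dots,x_4$. Which monic cubics $p(x)=x^3+\alpha x^2+\beta x$ take four different values at them? (We normalize $p(0)=0$, since adding a constant changes nothing.) Dividing $p(x_i)-p(x_j)$ by $x_i-x_j$, we see that $p(x_i)=p(x_j)$ exactly when
$$\beta+\alpha(x_i+x_j)+(x_i^2+x_ix_j+x_j^2)=0 .\tag{1}$$
For fixed $x$ this is a line $\ell_{ij}$ in the $(\alpha,\beta)$-plane, of slope $-(x_i+x_j)$. The separating cubics form the complement $S_x$ of six lines in $\mathbf C^2$, and we can describe the arrangement completely.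

The lines $\ell_{12}$ and $\ell_{13}$ have different slopes, so they meet. At the common point $p(x_1)=p(x_2)=p(x_3)$, so $\ell_{23}$ passes through it too. This gives four triple points, one for each triple of indices. They are distinct, and no further line passes through any of them, because a cubic cannot take one value at four points.

Now consider $\ell_{12}$ and $\ell_{34}$. If $x_1+x_2\neq x_3+x_4$, they meet in one point, which lies on no other line: a further line would again force one value at all four points. If $x_1+x_2=x_3+x_4=s$, they are parallel. They do not coincide, since $s^2-x_1x_2=s^2-x_3x_4$ would give $\{x_1,x_2\}=\{x_3,x_4\}$. So the double point has gone to infinity. The same holds for the other two splittings of the indices into pairs. At most one of the three relations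
$$x_1+x_2=x_3+x_4,\qquad x_1+x_3=x_2+x_4,\qquad x_1+x_4=x_2+x_3 \tag{2}$$
can hold: subtracting the first two gives $x_2=x_3$, and similarly for the other pairs.

We can count. The union of the lines has Euler characteristic $6-\sum(\text{multiplicity}-1)$, summed over the multiple points. For generic $x$ this is $6-(4\cdot2+3)=-5$, so $\chi(S_x)=1+5=6$. If one relation (2) holds, $\chi(S_x)=5$. The complement of six lines has $b_1=6$, and $S_x$ is an affine surface, so $b_i=0$ for $i>2$. Hence $b_2(S_x)=11$ for generic $x$, and $b_2(S_x)=10$ if a relation (2) holds.

Now let the points move as well. Consider all pairs consisting of four points and a cubic that separates them. What does the space of these pairs look like? Does it have any homotopy beyond its fundamental group? We cannot simply fiber it over the space of $x$'s, since the topology of $S_x$ jumps along (2). The general form of the question replaces $4$ by $l$ and $3$ by $k$, and it comes from singularity theory.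

## Projections of $0$-dimensional complete intersections

**Definition (projection, equivalence).** We consider germs at $0$ of the projection $(x,u)\mapsto u$, $(\mathbf C^2,0)\to(\mathbf C,0)$, restricted to a $0$-dimensional complete intersection $f=(f_1,f_2)=0$, where $f:(\mathbf C^2,0)\to(\mathbf C^2,0)$. Two such germs are equivalent if one is carried to the other by a change of generators of the ideal $(f_1,f_2)$ (an invertible $2\times2$ matrix of function germs) together with a biholomorphism germ $(x,u)\mapsto(X(x,u),U(u))$. The multiplicity of the point $\{0\}=f^{-1}(0)$ is denoted by $N$.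

For example, $(x^2+u,\,x^2)$ and $(u,\,x^2)$ are equivalent, since they generate the same ideal; here $N=2$. Note that $U$ may depend on $u$ only, so vertical lines go to vertical lines.

**Definition (deformations).** A deformation of the projection is a deformation $F(x,u,\lambda)$ of $f$, with $(x,u)\mapsto u$ kept fixed, considered up to the above equivalence depending holomorphically on parameters (and being the identity at parameter $0$). It is versal if every deformation is equivalent to one induced from it by a map of parameters. It is miniversal if moreover its base $(\mathbf C^\nu,0)$ has minimal dimension $\nu$.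

**Definition (bifurcation diagram, conjecture).** The bifurcation diagram $\Sigma$ at zero is the germ at $0\in\mathbf C^\nu$ of the set of $\lambda$ for which the projection to the $u$-line of the zero set of $F(\cdot,\cdot,\lambda)$ near $0$ does not consist of $N$ distinct points. The $k(\pi,1)$-conjecture for the projection asserts that the germ of $\mathbf C^\nu\setminus\Sigma$ is a $K(\pi,1)$, that is, connected with $\pi_i=0$ for $i\ge2$ (we also say *aspherical*).

**Definition ($X_{k,l}$).** For $2\le k\le l$, $X_{k,l}$ is the projection of $f=(x^k+u,\,x^l)$.

Take $X_{2,2}$. We shall see that its miniversal deformation is $(x^2+u,\;x^2+b_1x+b_2)$. The zero set is $\{(x_1,-x_1^2),(x_2,-x_2^2)\}$ with $x_1,x_2$ the roots of the second polynomial, and the projections coincide iff $(x_1-x_2)(x_1+x_2)=0$. So $\Sigma=\{b_1(b_1^2-4b_2)=0\}$. One branch records two zeros that collide, the other two different zeros on one vertical line. In the coordinates $(b_1,\,b_1^2-4b_2)$ the complement is $\mathbf C^*\times\mathbf C^*$, which is aspherical.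

For $X_{k,l}$ one has $\nu=k+l-2$ and $N=l$, and it is known that the conjecture holds for $X_{k,k}$ and for $X_{2,l}$. The paper "Projection of 0-dimensional complete intersections onto a line and the $k(\pi,1)$-conjecture" is the source of the question about the remaining pairs $3\le k<l$. The answer is negative for all of them. Write $B_l$, $P_l$, $S_l$ for the braid, pure braid and symmetric groups.

**Theorem 1.** Let $3\le k<l$ and let $\mathcal Y$ be the complement of the bifurcation diagram of $X_{k,l}$. Then $\pi_1(\mathcal Y)\cong B_l\times_{S_l}B_l$ (pairs of braids with the same permutation), and $\mathcal Y$ is not a $K(\pi,1)$.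

**Theorem 2.** For $3\le k<l$ the universal covering of $\mathcal Y$ is homotopy equivalent to a wedge of infinitely many spheres $S^{k-1}$. In particular $\pi_i(\mathcal Y)=0$ for $2\le i\le k-2$, and $\pi_{k-1}(\mathcal Y)$ is free abelian of infinite rank. For $k=2$ or $k=l$, $\mathcal Y$ is a $K(\pi,1)$.

So $X_{k,l}$, $2\le k\le l$, satisfies the $k(\pi,1)$-conjecture if and only if $k=2$ or $k=l$.

**Definition ($n$-connected map).** A map is $n$-connected if it is bijective on $\pi_i$ for $i<n$ and surjective on $\pi_n$, for all base points.

The inclusion of the $n$-skeleton of a CW complex is an example. We shall use three elementary facts.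

* **(E1)** If $f$ and $g\circ f$ are $n$-connected, so is $g$. For $i<n$ both $f_*$ and $g_*f_*$ are bijective on $\pi_i$, so $g_*$ is; on $\pi_n$, $g_*f_*$ is onto, so $g_*$ is. (We apply this when the source of $g$ is connected, so one base point suffices.)
* **(E2)** A map of fibrations over the same connected base, with connected fibers and $n$-connected map of fibers, is $n$-connected. This is the five lemma applied to the two long exact sequences.
* **(E3)** An $n$-connected map is bijective on homology with any local coefficients in degrees $<n$ and surjective in degree $n$. Up to homotopy the target arises from the source by attaching cells of dimension $>n$.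

Here are the larger tools.

* **(L)** (Hamm–Lê 1973; also Goresky–MacPherson, *Stratified Morse Theory*, Part II, Thm 1.2.) If $A\subset\mathbf P^N$ is a hypersurface and $Y\subset\mathbf P^N$ is a generic linear subspace of dimension $n$, then $Y\setminus A\hookrightarrow\mathbf P^N\setminus A$ is $n$-connected.
* **(AF)** (Andreotti–Frankel) A smooth affine variety of complex dimension $n$ has the homotopy type of a CW complex of dimension $\le n$.
* **(T)** (Thom's first isotopy lemma) If a proper smooth map on a Whitney stratified space is a submersion on each stratum, it is locally trivial, compatibly with the strata.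
* **(V)** (Verdier, Invent. Math. 36 (1976), Cor. 5.1) For a morphism $X\to Y$ of complex algebraic varieties there is a dense Zariski open subset of $Y$ over which it is a topologically locally trivial fibration.
* **(R)** (Right-versality of the standard unfolding of $A_{k-1}$.) If $g(x,\mu)$ is holomorphic with $g(x,0)=x^k$, there are holomorphic germs $\varphi(x,\mu)$, $a_j(\mu)$ with $\varphi(x,0)=x$, $a_j(0)=0$ and $g=\varphi^k+a_2\varphi^{k-2}+\dots+a_k$. (For $g=x^2+\mu x$ this is completing the square: $\varphi=x+\mu/2$, $a_2=-\mu^2/4$.)

Put $\mathrm{Conf}_l=\{x\in\mathbf C^l:x_i\ne x_j \text{ for } i\neq j\}$, $V=\mathbf C^l/\mathbf C(1,\dots,1)$, and $M=\mathrm{Conf}_l/\mathbf C\subset V$, the quotient by translations. Then $\mathrm{Conf}_l\cong M\times\mathbf C$. By Fadell–Neuwirth both spaces are aspherical with group $P_l$. By Arnold the Poincaré polynomial of $\mathrm{Conf}_l$ is $\prod_{j=1}^{l-1}(1+jt)$, so $H^{l-1}(P_l;\mathbf Q)\neq0$. For $l=4$ it is $1+6t+11t^2+6t^3$. Compare the Betti numbers $1,6,11$ of the generic $S_x$ above.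

## The miniversal deformation of $X_{k,l}$

Let
$$F(x,u,a,b)=\bigl(p_a(x)+u,\;q_b(x)\bigr),\qquad p_a=x^k+a_2x^{k-2}+\dots+a_{k-1}x,\quad q_b=x^l+b_1x^{l-1}+\dots+b_l .\tag{3}$$
There are $k-2$ parameters $a$ and $l$ parameters $b$.

**Lemma 3.** $F$ is a miniversal deformation of $X_{k,l}$. The base of any other miniversal deformation is related to that of $F$ by a biholomorphism germ that identifies the bifurcation diagrams.

**Step 1: $F$ is versal.** We normalize an arbitrary deformation $G(x,u,\mu)$ of $(x^k+u,x^l)$. Since $\partial_uG_1\ne0$ at $0$, Weierstrass preparation in $u$ gives $G_1=(\text{unit})\cdot(u+g(x,\mu))$. At $\mu=0$ uniqueness forces $g(x,0)=x^k$ and unit $=1$. We divide by the unit. Next, $G_2(x,u,\mu)-G_2(x,-g(x,\mu),\mu)$ vanishes on $u=-g$, so it is a multiple of $u+g$. At $\mu=0$ it is zero, because $G_2(x,u,0)=x^l$ does not involve $u$. So we may subtract it and replace $G_2$ by $h(x,\mu)=G_2(x,-g(x,\mu),\mu)$, with $h(x,0)=x^l$. Take $\varphi,a_j$ from (R) and put $X=\varphi(x,\mu)$, $U=u+a_k(\mu)$. This is an allowed change of coordinates, and $u+g=U+p_{a(\mu)}(X)$. As a function of $(X,\mu)$, $h$ equals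 $X^l$ at $\mu=0$, so Weierstrass preparation writes it as a unit (equal to $1$ at $\mu=0$) times $q_{b(\mu)}(X)$. Thus $G$ is equivalent to a deformation induced from $F$.

**Step 2: the space of infinitesimal deformations.** To bound the base dimension from below, let
$$Q=\mathcal O^2/\bigl((f_1,f_2)\mathcal O^2+\mathcal O\,\partial_xf+\mathcal O_u\,\partial_uf\bigr),$$
where $\mathcal O_u$ denotes germs in $u$ alone. Modulo $(f_1,f_2)\mathcal O^2$ we work in $(\mathbf C[x]/x^l)^2$ with $u=-x^k$. The remaining relations are $(kx^{k-1}\chi,\,lx^{l-1}\chi)$ and $(\gamma(-x^k),0)$. Taking $\chi=1$ gives $(kx^{k-1},lx^{l-1})$; taking $\chi=x^i$, $i\ge1$, gives $(x^i,0)$ for $i\ge k$; the second family adds only $(1,0)$. Hence $(x^j,0)$ with $1\le j\le k-2$ and $(0,x^j)$ with $0\le j\le l-1$ form a basis of $Q$, and $\dim Q=k+l-2$. These are exactly the initial velocities $\partial_{\lambda_i}F|_{\lambda=0}$.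

**Step 3: minimality and uniqueness.** Let $G$ be versal. Then $F(x,u,\lambda)=A\cdot G(X,U,\phi(\lambda))$ with $A,X,U$ the identity at $\lambda=0$. Differentiate at $\lambda=0$. The derivatives of $A$, $X$, $U$ contribute elements of the denominator of $Q$, so in $Q$
$$[\partial_{\lambda_i}F]=\sum_j\partial_{\lambda_i}\phi_j(0)\,[\partial_{\mu_j}G].\tag{4}$$
The left sides form a basis, so $G$ has at least $\dim Q=k+l-2$ parameters, and $F$ is miniversal. If $G$ is also miniversal, it is equivalent to some $\psi^*F$, so $F$ is equivalent to $(\psi\phi)^*F$. Now (4) with $F$ in place of $G$ says $d(\psi\phi)_0=\mathrm{id}$. The bases have equal dimension, so $\phi$ is a biholomorphism germ. Equivalences preserve the number of points of the projected zero set, so $\phi$ identifies the bifurcation diagrams. $\square$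

**From the germ to a global complement.** The zero set of $F(\cdot,\cdot,\lambda)$ is $\{(x_i,-p_a(x_i))\}$, with $x_i$ the roots of $q_b$. Hence $\lambda=(a,b)\notin\Sigma$ iff the $l$ values $p_a(x_i)$ are pairwise distinct. (The $x_i$ are then distinct too.) Give $a_i$ and $b_i$ weight $i$; replacing $x_i$ by $tx_i$ multiplies the values by $t^k$, so $\Sigma$ is invariant under the weighted action of $t>0$. Choose a continuous function $\theta\geq 0$ on $\mathbf C^{k+l-2}$ vanishing only at $0$ and multiplied by $t^c$, $c>0$, under this action (a sum of suitable powers of the absolute values of the coordinates). Since $0\in\Sigma$, the complement is a product of $\{\theta=1\}\setminus\Sigma$ with $\mathbf R_{>0}$, and its part in $\{\theta<\varepsilon\}$ is the product with an interval. So the germ of the complement is homotopy equivalent to the global complement $\mathcal Y=\mathbf C^{k+l-2}\setminus\Sigma$.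

## The space of separating polynomials, and the case $k=l$

**Ordering the points.** Let
$$E_{k,l}=\{(a,x)\in\mathbf C^{k-2}\times\mathbf C^l:\ p_a(x_i)\text{ pairwise distinct}\}.$$
It is the complement of a hypersurface in $\mathbf C^{k+l-2}$, hence a connected smooth affine variety of dimension $k+l-2$. Passing from the roots to $q_b$ makes $E_{k,l}\to\mathcal Y$ an unramified $S_l$-covering, because the roots are distinct.

**Adding translations.** The slice condition "no $x^{k-1}$ term" is awkward, so we remove it. Let $\mathcal P\cong\mathbf C^{k-1}$ be the space of monic polynomials of degree $k$ with $p(0)=0$, and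
$$\mathcal E=\{(x,p)\in\mathrm{Conf}_l\times\mathcal P:\ p(x_i)\text{ pairwise distinct}\}.$$
The group $\mathbf C$ acts on $\mathcal E$ by $\tau\cdot(x,p)=(x+\tau,\;p(\cdot-\tau)-p(-\tau))$. The values at the moved points all change by the same constant, so distinctness is kept. The $x^{k-1}$-coefficient changes by $-k\tau$, so each orbit contains exactly one point with zero $x^{k-1}$-coefficient. Hence $\mathcal E\cong\mathbf C\times E_{k,l}$, compatibly with $S_l$ (acting trivially on $\mathbf C$), and $\mathcal E/S_l\cong\mathbf C\times\mathcal Y$.

**The comparison map.** Put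
$$\mathcal X=\mathrm{Conf}_l\times M,\qquad \Psi:\mathcal E\to\mathcal X,\quad \Psi(x,p)=(x,[p(x_1),\dots,p(x_l)]).$$
The space $\mathcal X$ is aspherical with $\pi_1(\mathcal X)=P_l\times P_l$. Both $\mathcal E$ and $\mathcal X$ lie over $\mathrm{Conf}_l$; for $A\subset\mathrm{Conf}_l$ let $\mathcal E_A$, $\mathcal X_A$ be the parts over $A$. The fiber of $\mathcal E$ over $x$ is
$$S_x=\{p\in\mathcal P:\ p(x_i)\neq p(x_j)\ \text{for all } i\ne j\}.$$
Each $p(x_i)-p(x_j)$ is a nonconstant affine function on $\mathcal P$: the linear coefficient of $p$ enters with factor $x_i-x_j\ne0$, and $k\ge2$. So $S_x$ is the complement of finitely many hyperplanes, nonempty and connected. Since $\mathcal E$ is Zariski open in $\mathrm{Conf}_l\times\mathcal P$, the map $\mathcal E\to\mathrm{Conf}_l$ is a surjective submersion.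

**Proposition 4.** For $k=l$ the map $\Psi$ is an isomorphism $\mathcal E\cong\mathrm{Conf}_l\times M$, and $\mathcal Y$ is a $K(\pi,1)$.

*Proof.* The affine map $\mathcal P\to V$, $p\mapsto[p(x_i)]$, is injective: if $p,p'$ have the same image, $p-p'$ has degree $\le l-1$, is constant on $l$ points, hence constant, hence $0$. Both spaces have dimension $l-1$, so the map is bijective (with inverse algebraic in $x$), and $S_x$ is the preimage of $M$. Thus $\mathcal E\cong\mathrm{Conf}_l\times M$ is aspherical, and $\mathcal Y$ is connected with the aspherical covering $E_{k,l}\simeq\mathcal E$. $\square$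

## Affine sections of the braid arrangement when $k<l$

The natural move for $k<l$ is to repeat this. The map $\mathcal P\to V$ is still injective, but its image is now an affine subspace $W_x\subset V$ of dimension $k-1<l-1$, and $S_x=W_x\cap M$ is only an affine section of the braid arrangement complement. One would like to say that $\mathcal E\to\mathrm{Conf}_l$ is a fibration with aspherical fiber. Both halves of that sentence fail, already for $(k,l)=(3,4)$.

It is not a fibration: $\chi(S_x)$ drops from $6$ to $5$ along (2). Even the fundamental group of the fiber jumps. We shall see in Lemma 7 that $\pi_1(S_x)\cong P_4$ for $x$ off (2). On (2) this is impossible: for any connected space $S$ the map $H^2(\pi_1(S);\mathbf Q)\to H^2(S;\mathbf Q)$ is injective (a $K(\pi,1)$ arises from $S$ by attaching cells of dimension $\ge3$), whereas $b_2(P_4)=11$ and $b_2(S_x)=10$.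

The generic fiber is not aspherical either: a $K(P_4,1)$ has $H^3\ne0$, but $S_x$ is an affine surface. Since we do not have a fibration, this says nothing yet about $\mathcal E$.

A second route is to project the other way, to the values $u_i=p(x_i)$. We shall show that, after adding a constant term to $p$, this is a fibration over $\mathrm{Conf}_l$ with fibers $F_u$ smooth affine of dimension $k-1$ (Proposition 9). For $k=2$ the fibers are curves, hence aspherical, and that case is done. From $k=3$ on, dimension no longer decides: the affine quadric $z_1^2+z_2^2+z_3^2=1$ in $\mathbf C^3$ is homotopy equivalent to $S^2$.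

The way through is to take the defect of the generic fiber and find it in the total space. The fiber had "the fundamental group of $M$ but too small a dimension". Suppose we could show that $\Psi_*:\pi_1(\mathcal E)\to P_l\times P_l$ is an isomorphism. If $\mathcal E$ were aspherical, its cohomology would be that of $P_l\times P_l$, which is nonzero in degree $2l-2$. But $\mathcal E\simeq E_{k,l}$ is affine of dimension $k+l-2<2l-2$, and (AF) forbids this. For $(3,4)$ the numbers are $6$ against $5$. So Theorem 1 reduces to the fundamental group.

To compute it we must control which $x$ are special, and how much is lost there. The estimate will be: on a set of codimension at least $d$, at most $d$ degrees of connectivity of $S_x\to M$ are lost. **From here to the end of the proof of Theorem 1, $3\le k<l$.**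

## Bad configurations and their codimension

Let $\mathrm{Pol}_\kappa$ be the space of polynomials $P$ of degree $\le\kappa$ with $P(0)=0$, so $\dim\mathrm{Pol}_\kappa=\kappa$. For a partition $\Pi$ of $\{1,\dots,l\}$ let $\rho(\Pi)=l-|\Pi|$, where $|\Pi|$ is the number of blocks, and let $L_\Pi\subset V$ be the set of $u$ constant on the blocks, of codimension $\rho(\Pi)$. For $\kappa\in\{k-1,k\}$ put
$$V_\Pi^\kappa(x)=\{P\in\mathrm{Pol}_\kappa:\ P(x_i)=P(x_j)\text{ whenever }i\sim_\Pi j\},\qquad \dim V_\Pi^\kappa(x)\ge\max(0,\kappa-\rho(\Pi)).$$

**Definition (bad pair, defect).** The pair $(\kappa,\Pi)$ is bad at $x$ if $\dim V_\Pi^\kappa(x)>\max(0,\kappa-\rho(\Pi))$. The defect $d(x)$ is the maximum of $\dim V_\Pi^\kappa(x)$ over the bad pairs, and $d(x)=0$ if there are none.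

The value $\kappa=k$ will govern how $W_x$ meets the hyperplanes in finite space, and $\kappa=k-1$ how it meets them at infinity. For $(k,l)=(3,4)$ take $\kappa=2$ and $\Pi=\{12\},\{34\}$, so $\rho(\Pi)=2$. For $P=\alpha x^2+\beta x$ the conditions are $\alpha(x_1+x_2)+\beta=0=\alpha(x_3+x_4)+\beta$. The pair is bad exactly when $x_1+x_2=x_3+x_4$, and then $\dim V_\Pi^2=1$. This is the case of parallel lines. The other two pair splittings are alike. There are no further bad pairs: the proof of Lemma 5 shows that a bad pair requires a relation among at least $\kappa+2$ of the points, so $\kappa=2$ and all four points, and the coefficients of that relation sum to zero over each block. Hence no singleton blocks occur. The one-block partition is not bad, since no nonzero quadratic in $\mathrm{Pol}_2$ is constant on four points. So $d=1$ on (2) and $d=0$ elsewhere.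

The condition $\dim V_\Pi^\kappa(x)\ge r$ is a rank condition on a matrix polynomial in $x$. For $m\ge1$ the set $\{d\ge m\}$ is the union over $(\kappa,\Pi)$ of the sets $\{\dim V_\Pi^\kappa(x)\ge\max(m,1+\max(0,\kappa-\rho(\Pi)))\}$. Hence it is Zariski closed.

**Lemma 5.** For $m\ge1$ the set $\{x\in\mathrm{Conf}_l:\ d(x)\ge m\}$ has codimension $\ge m$.

**Step 1: a bad pair gives a linear relation.** Let $d(x)=D\ge m$ be attained at a bad $(\kappa,\Pi)$. Badness gives $D>\kappa-\rho(\Pi)$, so $\rho(\Pi)\ge\kappa-D+1$, and this number is $\ge1$ since $D\le\dim\mathrm{Pol}_\kappa=\kappa$. Refine $\Pi$ to a partition $\Pi'$ with $\rho(\Pi')=\kappa-D+1$ exactly (split off elements one at a time; each split lowers $\rho$ by one). Then $V^\kappa_{\Pi'}(x)\supset V^\kappa_\Pi(x)$ has dimension $\ge D$. Choose a spanning forest of the blocks of $\Pi'$; it has $\kappa-D+1$ edges. The functionals $P\mapsto P(x_i)-P(x_j)$ over the edges have common kernel of dimension $\ge D$ in $\mathrm{Pol}_\kappa$, so their rank is $\le\kappa-D$ and they are linearly dependent. The vectors $e_i-e_j$ over the edges are independent, so the dependency yields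 $0\neq w\in\mathbf C^l$, with sum $0$ over each block of $\Pi'$, such that
$$\sum_i w_iP(x_i)=0\quad\text{for all }P\text{ of degree}\le\kappa.\tag{5}$$
(Constants are covered by the zero block sums.)

**Step 2: the size of the support.** Let $I$ be the support of $w$, $s=|I|$, and $t$ the number of blocks of $\Pi'$ meeting $I$. If $s\le\kappa+1$, polynomials of degree $\le\kappa$ take arbitrary values at the $s$ distinct points $x_i$, $i\in I$, and (5) would give $w=0$. So $s\ge\kappa+2$. Also $s-t$ is the sum over the blocks meeting $I$ of $|I\cap\text{block}|-1$, so $s-t\le\rho(\Pi')=\kappa-D+1$.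

**Step 3: a dimension count.** Fix $I$ and the induced partition of $I$. Consider the pairs $(x_I,w)$ with $x_I\in\mathrm{Conf}_s$ and $w\in(\mathbf C^*)^s$ with zero block sums, satisfying $\sum_{i\in I}w_ix_i^r=0$ for $r=1,\dots,\kappa$. The ambient space has dimension $s+(s-t)$ (or is empty). The $x$-derivatives of the $\kappa$ equations form the matrix $(r\,w_ix_i^{r-1})$, of rank $\kappa$ because $w_i\ne0$, the $x_i$ are distinct and $s\ge\kappa$. So the solution set is empty or of pure dimension $2s-t-\kappa$. Its fibers over $x_I$ are invariant under scaling of $w$, so they have dimension $\ge1$, and the image in $\mathrm{Conf}_s$ has dimension $\le2s-t-\kappa-1$. Its codimension is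
$$\ge s-(2s-t-\kappa-1)=\kappa+1-(s-t)\ge D\ge m .$$
There are finitely many choices of $\kappa$, $D$, $I$ and the partition, so $\{d\ge m\}$ lies in a finite union of sets of codimension $\ge m$. $\square$

In the example: $\kappa=2$, $D=1$, $s=4$, $t=2$, and the codimension is $2+1-2=1$, as we saw.

## Transverse sections and a Lefschetz comparison

Let $\mathbf P=\mathbf P(V\oplus\mathbf C)=V\sqcup H_\infty$, of dimension $l-1$. Consider the arrangement in $\mathbf P$ formed by the closures of the hyperplanes $u_i=u_j$ together with $H_\infty$. Its flats are $\mathbf P(L_\Pi\oplus\mathbf C)$, of codimension $\rho(\Pi)$, and $\mathbf P(L_\Pi\oplus0)$, of codimension $\rho(\Pi)+1$. Removing from each flat the smaller flats gives a Whitney stratification with open stratum $M$. Call a linear subspace $Y=\mathbf P(U)\subset\mathbf P$ transverse to a flat $\mathbf P(K)$ of codimension $c$ if the intersection is empty or of the expected dimension, that is, $\dim(U\cap K)=\max(0,\dim U-c)$. Let $\mathcal T_n$ be the set of $n$-dimensional linear subspaces transverse to all flats.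

**Lemma 6.** The spaces $Y\cap M$, $Y\in\mathcal T_n$, form a locally trivial bundle over $\mathcal T_n$, and $Y\cap M\hookrightarrow M$ is $n$-connected for every $Y\in\mathcal T_n$.

**Step 1: local triviality.** The point is to apply (T) to the universal family. The set $\mathcal T_n$ is a nonempty Zariski open, hence connected, subset of a Grassmannian. Let $\mathcal Z=\{(Y,z):Y\in\mathcal T_n,\ z\in Y\}$. The projection $\mathcal Z\to\mathcal T_n$ is proper. The projection $\mathcal Z\to\mathbf P$ is a submersion, since $\mathcal Z$ is open in the full incidence variety, which is a homogeneous bundle over $\mathbf P$. So the preimages in $\mathcal Z$ of the strata $S$ form a Whitney stratification. The preimage of $S$ has dimension $\dim\mathcal T_n+n-\operatorname{codim}S$. At $(Y,z)$ the kernel of its projection to $\mathcal T_n$ is $T_zY\cap T_zS$, which has dimension $n-\operatorname{codim}S$ because $Y$ is transverse to the flat containing $S$ as an open subset. So the projection has rank $\dim\mathcal T_n$ on every stratum: it is a submersion there. By (T), the open stratum, with fibers $Y\cap M$, is locally trivial over $\mathcal T_n$.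

**Step 2: connectivity.** For $Y_0,Y_1\in\mathcal T_n$ choose a path $Y_s$ in $\mathcal T_n$. Trivializing the bundle along it gives homeomorphisms $h_s:Y_0\cap M\to Y_s\cap M$, $h_0=\mathrm{id}$, continuous in $s$. Composed with the inclusions into $M$, they form a homotopy from the inclusion of $Y_0\cap M$ to the inclusion of $Y_1\cap M$ precomposed with $h_1$. So one inclusion is $n$-connected iff the other is. By (L) it is $n$-connected for generic $Y$, and generic $Y$ lie in $\mathcal T_n$. $\square$

**Lemma 7.** If $d=d(x)\le k-1$, the map $S_x\to M$, $p\mapsto[p(x_1),\dots,p(x_l)]$, is $(k-1-d)$-connected. Moreover $\mathcal E\to\mathrm{Conf}_l$ is locally trivial over $U_0:=\{d=0\}$.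

**Step 1: $S_x$ as a linear section.** The linear map $\mathrm{Pol}_k\to V\oplus\mathbf C$, $P\mapsto([P(x_i)],\ \text{coefficient of }x^k)$, is injective: a polynomial of degree $\le k$ constant on $l>k$ points is constant. Let $Y_x\subset\mathbf P$ be the projectivized image, of dimension $k-1$. The polynomials with $x^k$-coefficient $1$ are those of $\mathcal P$, so $Y_x\cap V=W_x$ and $Y_x\cap M=S_x$. In $Y_x\cong\mathbf P^{k-1}$ the set $S_x$ is the complement of a hypersurface. The preimages of $L_\Pi\oplus\mathbf C$ and $L_\Pi\oplus0$ in $\mathrm{Pol}_k$ are $V^k_\Pi(x)$ and $V^{k-1}_\Pi(x)$. In the case $d=0$ we have $\dim V^\kappa_\Pi(x)=\max(0,\kappa-\rho(\Pi))$ for both $\kappa$, which is exactly transversality of $Y_x$ to all flats (for $\kappa=k-1$ the codimension is $\rho(\Pi)+1$, and $k-\rho(\Pi)-1=\kappa-\rho(\Pi)$).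

**Step 2: a smaller subspace that is transverse.** If $d>0$, $Y_x$ is not transverse, and we cut it down until it is. Let $U'\subset\mathrm{Pol}_k$ be a generic linear subspace of codimension $d$, so that $\dim(U'\cap V_\Pi^\kappa(x))=\max(0,\dim V_\Pi^\kappa(x)-d)$ for all $\kappa,\Pi$. We claim that always
$$\dim(U'\cap V_\Pi^\kappa(x))=\max(0,\kappa-d-\rho(\Pi)).\tag{6}$$
If $(\kappa,\Pi)$ is not bad, this is clear from $\dim V^\kappa_\Pi(x)=\max(0,\kappa-\rho(\Pi))$. If it is bad, $\kappa-\rho(\Pi)<\dim V_\Pi^\kappa(x)\le d$, and both sides are $0$. For $\kappa=k$ and $\kappa=k-1$, (6) says that the projectivized image $Y'$ of $U'$, of dimension $n'=k-1-d\ge0$, is transverse to the flats $\mathbf P(L_\Pi\oplus\mathbf C)$ and $\mathbf P(L_\Pi\oplus0)$ respectively. So $Y'\in\mathcal T_{n'}$.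

**Step 3: comparison.** By Lemma 6, $Y'\cap M\to M$ is $n'$-connected. Since $Y'\subset Y_x$, we have $Y'\cap M=Y'\cap S_x$; as $Y'$ is generic in $Y_x$, (L) shows that $Y'\cap S_x\to S_x$ is $n'$-connected. By (E1) applied to $Y'\cap M\to S_x\to M$, the map $S_x\to M$ is $n'$-connected.

**Step 4: local triviality over $U_0$.** By Step 1, $Y_x\in\mathcal T_{k-1}$ for $x\in U_0$. So $\mathcal E_{U_0}$ is the pull-back, under $x\mapsto Y_x$, of the bundle of Lemma 6 over $\mathcal T_{k-1}$. $\square$

## The fundamental group, and the proof of Theorem 1

Recall that if $D$ is a closed connected smooth complex hypersurface in a connected complex manifold $Z$, a meridian of $D$ is a loop that runs to $D$, once around the boundary of a small disc transverse to $D$, and back. The map $\pi_1(Z\setminus D)\to\pi_1(Z)$ is onto, with kernel the normal closure of one meridian. Removing a closed analytic subset of codimension $\ge2$ does not change $\pi_1$. For example, $\pi_1(\mathbf C\setminus0)=\mathbf Z$ is generated by a meridian of $0$.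

**Proposition 8.** $\Psi_*:\pi_1(\mathcal E)\to\pi_1(\mathcal X)=P_l\times P_l$ is an isomorphism.

**Step 1: over the generic part.** By Lemma 5, $U_0=\{d=0\}$ is a nonempty Zariski open subset of $\mathrm{Conf}_l$. Over $U_0$, $\Psi$ is a map of fibrations over the same base (Lemma 7), with fiber map $S_x\to M$, which is $(k-1)$-connected. Since $k-1\ge2$, it is bijective on $\pi_1$. By the five lemma on $\pi_2(U_0)\to\pi_1(\text{fiber})\to\pi_1(\text{total})\to\pi_1(U_0)\to1$, we get $\pi_1(\mathcal E_{U_0})\cong\pi_1(\mathcal X_{U_0})$.

**Step 2: putting back the codimension-one part.** We add the special $x$ and compare the relations that appear. Let $D_1,\dots,D_r$ be the codimension-one components of $\mathrm{Conf}_l\setminus U_0$, and let $D_a^\circ$ be the set of points of $D_a$ at which $\mathrm{Conf}_l\setminus U_0$ is smooth. The $D_a^\circ$ are smooth, disjoint, and connected (nonempty and Zariski open in the irreducible $D_a$). Put $U_1=U_0\cup\bigcup_aD_a^\circ$. It is open, each $D_a^\circ$ is closed in $U_1$, and $\mathrm{Conf}_l\setminus U_1$ has codimension $\ge2$. Since $\mathcal E$ and $\mathcal X$ submerse onto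 $\mathrm{Conf}_l$, codimensions are preserved under preimage, so $\pi_1(\mathcal E)=\pi_1(\mathcal E_{U_1})$ and $\pi_1(\mathcal X)=\pi_1(\mathcal X_{U_1})$. The smooth hypersurface $\mathcal E_{D_a^\circ}$ is nonempty and Zariski open in the irreducible variety $D_a^\circ\times\mathcal P$, hence connected; $\mathcal X_{D_a^\circ}=D_a^\circ\times M$ is connected too. So $\pi_1(\mathcal E_{U_1})$ is the quotient of $\pi_1(\mathcal E_{U_0})$ by the normal closure of one meridian for each $a$, and likewise for $\mathcal X$.

**Step 3: meridians go to meridians.** Take $(x^0,p_0)\in\mathcal E_{D_a^\circ}$ and a small disc $\Delta\subset\mathrm{Conf}_l$ transverse to $D_a^\circ$ at $x^0$, so small that $p_0$ separates the points of each $x\in\Delta$. The disc $\{(x,p_0):x\in\Delta\}$ is transverse to $\mathcal E_{D_a^\circ}$. Its image $\{(x,[p_0(x_i)]):x\in\Delta\}$ projects isomorphically onto $\Delta$, so it is transverse to $\mathcal X_{D_a^\circ}$ and meets it once. Thus $\Psi$ maps a meridian of $\mathcal E_{D_a^\circ}$ to a meridian of $\mathcal X_{D_a^\circ}$, and the isomorphism of Step 1 descends to $\pi_1(\mathcal E_{U_1})\cong\pi_1(\mathcal X_{U_1})$.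 $\square$

Observe how this copes with the jump of $\pi_1(S_x)$ seen earlier for $(3,4)$: we never compare the special fibers, only transverse discs.

**Proof of Theorem 1.** The map $\Psi$ is $S_l$-equivariant, and $S_l$ acts freely on both sides. Comparing the coverings $\mathcal E\to\mathcal E/S_l$ and $\mathcal X\to\mathcal X/S_l$, Proposition 8 and the five lemma give $\pi_1(\mathcal E/S_l)\cong\pi_1(\mathcal X/S_l)$. Since $\mathcal E/S_l\cong\mathbf C\times\mathcal Y$, and since $\mathcal X/S_l\simeq(\mathrm{Conf}_l\times\mathrm{Conf}_l)/S_l$ is the covering of $(\mathrm{Conf}_l/S_l)^2$ corresponding to pairs of braids with equal permutation, $\pi_1(\mathcal Y)\cong B_l\times_{S_l}B_l$.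

Suppose $\mathcal Y$ is a $K(\pi,1)$. Then its covering $E_{k,l}\simeq\mathcal E$ is a $K(P_l\times P_l,1)$, and by Künneth
$$H^{2l-2}(E_{k,l};\mathbf Q)\supset H^{l-1}(P_l;\mathbf Q)\otimes H^{l-1}(P_l;\mathbf Q)\neq0 .$$
But $E_{k,l}$ is a smooth affine variety of dimension $k+l-2<2l-2$, so by (AF) this group is $0$. This contradiction proves the theorem. $\blacksquare$

## A fibration over the projected points

We turn to Theorem 2. **In this section $2\le k\le l$ is arbitrary.** Let $B\cong\mathbf C^{k-1}$ be the space of polynomials $x^k+a_2x^{k-2}+\dots+a_k$, and put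
$$\hat E=\{(p,x)\in B\times\mathbf C^l:\ p(x_i)\text{ pairwise distinct}\}\cong E_{k,l}\times\mathbf C,\qquad \pi:\hat E\to\mathrm{Conf}_l,\quad\pi(p,x)=(u_i)=(p(x_i)).$$
For $k=l=2$ the fiber over $u$ is $\{x_1^2+a_2=u_1,\ x_2^2+a_2=u_2\}$, that is, the conic $x_1^2-x_2^2=u_1-u_2$, isomorphic to $\mathbf C^*$.

**Proposition 9.** $\pi$ is a locally trivial $C^\infty$ fibration whose fibers $F_u$ are smooth affine varieties of dimension $k-1$.

**Step 1: lifting vector fields.** We want to move the $u_i$ at will and let $(p,x)$ follow. For $v\in\mathbf C[s]$ and $p\in B$ divide by $p'$: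
$$v\circ p=g+p'w,\qquad \deg g\le k-2 .\tag{7}$$
Here $g,w$ are linear in $v$ and polynomial in the coefficients of $p$. Let $\Lambda_v$ be the vector field $\dot p=g$, $\dot x_i=w(x_i)$ on $\hat E$; the degree bound keeps $p$ in $B$. Along it
$$\tfrac{d}{dt}p(x_i)=g(x_i)+p'(x_i)w(x_i)=v(p(x_i))=v(u_i).$$
Since $v$ can take arbitrary values at the distinct $u_i$, $\pi$ is a submersion. Each $F_u=\{p(x_i)=u_i\}$ is closed in $B\times\mathbf C^l$, hence smooth affine, of dimension $(k-1+l)-l=k-1$.

**Step 2: what happens to the critical values.** The fibers are not compact, so we need a quantity that controls the lifted flow. Let $c_1,\dots,c_{k-1}$ be the critical values of $p$ with multiplicity, and $\sigma_r$ their elementary symmetric functions, which are polynomials in the $a_i$. Along $\Lambda_v$,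
$$\dot\sigma_r=\sum_jv(c_j)\,\sigma_{r-1}(c_1,\dots,\widehat{c_j},\dots,c_{k-1}).\tag{8}$$
If $p$ has simple critical points $\xi_j$, they move smoothly and $\dot c_j=\dot p(\xi_j)+p'(\xi_j)\dot\xi_j=g(\xi_j)=v(c_j)$, the last equality by (7) at $\xi_j$. This gives (8) for such $p$. Both sides of (8) are polynomial in $p$, so (8) holds everywhere.

The map $p\mapsto(\sigma_1,\dots,\sigma_{k-1})$ is quasihomogeneous, with weight $i$ for $a_i$ and $kr$ for $\sigma_r$. If all $\sigma_r=0$, all $c_j=0$, so each root of $p'$ of multiplicity $m$ is a root of $p$ of multiplicity $m+1$. Summing, $k-1+\#\{\text{distinct critical points}\}\le k$, so there is one critical point $\xi$ and $p=(x-\xi)^k$; having no $x^{k-1}$ term, $p=x^k$. A quasihomogeneous map with positive weights that vanishes only at the origin is proper (it is bounded below on a weighted unit sphere; then scale). So $p\mapsto(\sigma_r)$ is proper.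

**Step 3: lifts that are bounded on critical values.** Fix a constant vector $\eta\in\mathbf C^l$. We build a smooth lift of $\eta$ of the form $\Lambda_{v_e}(e)$, where $v_e$ is bounded at the critical values. Given $e_0=(p_0,x_0)\in\hat E$, choose a polynomial $v_0$ with $v_0(u_i(e_0))=\eta_i$ and $v_0(c)=0$ at the critical values $c$ of $p_0$ not among the $u_i(e_0)$. Then $|v_0(c)|\le\max|\eta_i|$ at all critical values of $p_0$. For $e$ near $e_0$ let $v_e$ be $v_0$ plus the Lagrange polynomial with values $\eta_i-v_0(u_i(e))$ at the nodes $u_i(e)$. It depends smoothly on $e$, $v_e(u_i(e))=\eta_i$, and by continuity, near $e_0$,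
$$|v_e(c)|\le1+\max|\eta_i|\quad\text{at all critical values }c\text{ of }p_e .$$
Both properties are preserved by convex combinations of the $v_e$. So a partition of unity on $\hat E$ gives a smooth family $v_e$, $e\in\hat E$, with both properties, and $e\mapsto\Lambda_{v_e}(e)$ is a smooth lift of $\eta$. Do this for a real basis of $\mathbf C^l$ and extend real-linearly. We obtain lifts $\Xi_\eta$, real-linear in $\eta$, with $|v_e(c_j)|\le C_\eta$ at all critical values.

**Step 4: the flows exist.** Let $\delta=(k-1)!$, $\Theta=\sum_{r=1}^{k-1}|\sigma_r|^{2\delta/r}$ and $m=\max|c_j|$. The exponents are even integers, so $\Theta$ is smooth. We have $|\sigma_r|\le\mathrm{const}\cdot m^r$. Since the $c_j$ are the roots of a monic polynomial with coefficients $\pm\sigma_r$, $m\le\mathrm{const}\cdot\max_r|\sigma_r|^{1/r}$, so $m^{2\delta}\le\mathrm{const}\cdot\Theta$. Along $\Xi_\eta$, (8) holds at each point $e$ with $v=v_e$, so $|\dot\sigma_r|\le\mathrm{const}\cdot m^{r-1}$, and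
$$|\dot\Theta|\le\mathrm{const}\sum_r|\sigma_r|^{2\delta/r-1}|\dot\sigma_r|\le\mathrm{const}\sum_rm^{2\delta-r}m^{r-1}\le\mathrm{const}\cdot m^{2\delta-1}\le\mathrm{const}\cdot(1+\Theta).$$
By Gronwall $\Theta$ stays bounded for bounded time, and by properness $p$ stays in a compact set. As long as $u$ moves on a compact segment in $\mathrm{Conf}_l$, the roots $x_i$ of $p-u_i$ stay bounded and the values $p(x_i)=u_i$ stay apart, so the trajectory stays in a compact subset of $\hat E$ and does not stop.

**Step 5: trivialization.** Let $D\subset\mathrm{Conf}_l$ be a ball centered at $u^0$. Under $\Xi_{u-u^0}$, started in $F_{u^0}$, the projection runs along the segment from $u^0$ to $u$ in unit time, inside $D$. So the map $D\times F_{u^0}\to\pi^{-1}(D)$ sending $(u,e)$ to the time-one flow of $\Xi_{u-u^0}$ from $e$ is defined and smooth. The backward flow gives a smooth inverse. $\square$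

**Proposition 10.** For $k=2$, $\mathcal Y$ is a $K(\pi,1)$.

*Proof.* $F_u$ is a smooth affine curve. Each component is a noncompact Riemann surface, with contractible universal covering, hence aspherical. The base $\mathrm{Conf}_l$ is aspherical. By the long exact sequence of $\pi$, so is the connected space $\hat E\cong E_{2,l}\times\mathbf C$, hence so is $\mathcal Y$, which it covers up to the factor $\mathbf C$. $\square$

With Proposition 4, this proves the last sentence of Theorem 2.

## Connectivity of the universal covering

**From here on, $3\le k<l$.**

**Proposition 11.** The universal covering $\widetilde{\mathcal E}$ of $\mathcal E$ is $(k-2)$-connected.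

The generic fiber map $S_x\to M$ is $(k-1)$-connected; we must show that the special $x$ do no harm. On codimension $j$ we lose at most $j$ degrees of connectivity, but a stratum of complex codimension $j$ enters homology with a shift by $2j$. That is enough.

**Step 1: a stratification of $\mathrm{Conf}_l$.** We construct closed algebraic sets $\mathrm{Conf}_l=Z^0\supset Z^1\supset\cdots$ with $\operatorname{codim}Z^j\ge j$. Given $Z^j$, let $T^j$ be a Zariski open subset of $Z^j$, dense in the union of the codimension-$j$ components of $Z^j$ and contained in the smooth part of that union off the other components, such that $d$ is locally constant on $T^j$ and $\mathcal E_{T^j}\to T^j$ is locally trivial. Such $T^j$ exists: the sets $\{d\ge m\}$ are Zariski closed, so $d$ is constant on a dense open part of each irreducible piece, and (V) gives local triviality over a dense open part. Put $Z^{j+1}=Z^j\setminus T^j$, which is closed of codimension $\ge j+1$. With $\Omega_j=\mathrm{Conf}_l\setminus Z^{j+1}$ and $\Omega_{-1}=\emptyset$, $T^j$ is a closed submanifold of $\Omega_j$ of complex codimension $j$, and $\Omega_j\setminus T^j=\Omega_{j-1}$.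 For large $j$, $\Omega_j=\mathrm{Conf}_l$. Since $T^j$ has pure codimension $j$ and $d$ is locally constant on it, Lemma 5 gives $d\le j$ on $T^j$: otherwise $\{d\ge j+1\}$ would have a part of codimension $j$.

**Step 2: the claim.** Let $R$ be any local coefficient system on $\mathcal X$. Let $C_i(A)$ be the relative homology (homology of the mapping cone) of $\Psi:\mathcal E_A\to\mathcal X_A$ with coefficients in $R$, and $C_i(A,A')$ the same for pairs. There are exact sequences
$$H_i(\mathcal E_A)\to H_i(\mathcal X_A)\to C_i(A)\to H_{i-1}(\mathcal E_A)\to H_{i-1}(\mathcal X_A),\qquad C_i(A')\to C_i(A)\to C_i(A,A'),$$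
and the first one also holds for pairs. We claim that $C_i(\Omega_j)=0$ for all $i\le k-1$ and all $j$.

**Step 3: Thom isomorphisms.** This step moves the relative homology of $(\Omega_j,\Omega_{j-1})$ onto the stratum. Let $\tau\in H^{2j}(\Omega_j,\Omega_{j-1};\mathbf Z)$ be the Thom class of $T^j$. It is characterized by taking the value $1$ on small complex discs (of dimension $j$) transverse to $T^j$. The submanifolds $\mathcal E_{T^j}\subset\mathcal E_{\Omega_j}$ and $\mathcal X_{T^j}\subset\mathcal X_{\Omega_j}$ are preimages of $T^j$ under holomorphic submersions, which carry transverse discs to transverse discs. So the pull-backs $\tau_{\mathcal E},\tau_{\mathcal X}$ of $\tau$ are their Thom classes, and $\tau_{\mathcal E}=\Psi^*\tau_{\mathcal X}$. Let $W_{\mathcal X}$ be a tubular neighborhood of $\mathcal X_{T^j}$ in $\mathcal X_{\Omega_j}$, and $W\subset\Psi^{-1}(W_{\mathcal X})$ one of $\mathcal E_{T^j}$ in $\mathcal E_{\Omega_j}$. Excision and cap product with the Thom class give isomorphisms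
$$H_i(\mathcal E_{\Omega_j},\mathcal E_{\Omega_{j-1}})\cong H_i(W,W\setminus\mathcal E_{T^j})\xrightarrow{\ \cap\,\tau_{\mathcal E}\ }H_{i-2j}(W)\cong H_{i-2j}(\mathcal E_{T^j}),\tag{9}$$
and likewise for $\mathcal X$. The last isomorphisms are induced by inclusions, and the cap product is natural: $\Psi_*(c\cap\Psi^*\tau_{\mathcal X})=\Psi_*c\cap\tau_{\mathcal X}$. So the isomorphisms (9) commute with $\Psi_*$.

**Step 4: one stratum.** Let $T$ be a component of $T^j$. If $d\le k-1$ on $T$, then $\Psi:\mathcal E_T\to T\times M$ is a map of fibrations over $T$ with $(k-1-d)$-connected fiber map (Lemma 7). By (E2) and (E3) it is bijective on homology with local coefficients in degrees $<k-1-d$ and surjective in degree $k-1-d$. Since $2j\ge j\ge d$, the map $H_m(\mathcal E_T)\to H_m(\mathcal X_T)$ is bijective for $m<k-1-2j$ and surjective for $m=k-1-2j$. If $d>k-1$ on $T$, then $2j>k-1$, these degrees are negative, and there is nothing to check. By (9), with $m=i-2j$, the map $H_i(\mathcal E_{\Omega_j},\mathcal E_{\Omega_{j-1}})\to H_i(\mathcal X_{\Omega_j},\mathcal X_{\Omega_{j-1}})$ is bijective for $i<k-1$ and surjective for $i=k-1$.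 Hence $C_i(\Omega_j,\Omega_{j-1})=0$ for $i\le k-1$. The claim follows by induction on $j$ from $C_i(\Omega_{j-1})\to C_i(\Omega_j)\to C_i(\Omega_j,\Omega_{j-1})$, starting at $\Omega_{-1}=\emptyset$.

**Step 5: the universal covering.** Take $j$ large, so $\Omega_j=\mathrm{Conf}_l$, and $R=\mathbf Z[\pi_1(\mathcal X)]$. Homology of $\mathcal X$ with coefficients in $R$ is that of $\widetilde{\mathcal X}$, which is contractible. Homology of $\mathcal E$ with coefficients in the pull-back of $R$ is that of the induced covering, which by Proposition 8 is $\widetilde{\mathcal E}$. Since $C_i=0$ for $i\le k-1$, $H_i(\widetilde{\mathcal E})\to H_i(\widetilde{\mathcal X})$ is bijective for $i\le k-2$. So $\tilde H_i(\widetilde{\mathcal E};\mathbf Z)=0$ for $i\le k-2$, and $\widetilde{\mathcal E}$ is $(k-2)$-connected by Hurewicz. $\square$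

## A wedge of infinitely many spheres

The variety $\mathcal E$ has large dimension, so (AF) on $\mathcal E$ gives too weak an upper bound. The fibration $\pi$ replaces it by a variety of dimension $k-1$.

**Step 1: the universal covering of $\mathcal Y$ is $\widetilde F_u$ up to homotopy.** We have $\hat E\simeq E_{k,l}\simeq\mathcal E$. On $E_{k,l}$, which sits in $\hat E$ as the slice $a_k=0$ and in $\mathcal E$ as the slice without $x^{k-1}$ term, the composition of $\pi$ with the homotopy equivalence $\mathrm{Conf}_l\to M$ is the second component of $\Psi$. So Proposition 8 gives $\pi_1(\hat E)=P_l\times P_l$, with $\pi_*$ the projection to the second factor. In the exact sequence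
$$0=\pi_2(\mathrm{Conf}_l)\to\pi_1(F_u)\to\pi_1(\hat E)\to\pi_1(\mathrm{Conf}_l)\to\pi_0(F_u)\to\pi_0(\hat E)=*$$
(Proposition 9) the map $\pi_*$ is onto. So $F_u$ is connected and $\pi_1(F_u)\cong P_l$. Pulling $\pi$ back to the contractible universal covering of $\mathrm{Conf}_l$ yields a covering of $\hat E$ homotopy equivalent to $F_u$. Its universal covering is that of $\hat E$, which up to the contractible factor $\mathbf C$ is that of $E_{k,l}$ and of $\mathcal Y$. Hence the universal covering of $\mathcal Y$ is homotopy equivalent to $\widetilde F_u$.

**Step 2: it is a wedge of spheres $S^{k-1}$.** By (AF), $F_u$, hence also $\widetilde F_u$, has the homotopy type of a CW complex of dimension $\le k-1$. By Proposition 11 it is $(k-2)$-connected, with $k-1\ge2$. So its only reduced homology is $H:=H_{k-1}(\widetilde F_u;\mathbf Z)\cong\pi_{k-1}(\widetilde F_u)$. This is the group of cellular cycles in the top dimension, a subgroup of a free abelian group, hence free abelian. Represent a basis of $H$ by maps $S^{k-1}\to\widetilde F_u$. The resulting map from a wedge of $(k-1)$-spheres is a homology isomorphism between simply connected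 spaces, hence a homotopy equivalence. It remains to show that $H$ has infinite rank.

**Step 3: a torus in the pure braid group.** Fix $0<R_2<\dots<R_l$ and map $(S^1)^{l-1}\to\mathrm{Conf}_l$ by
$$(\theta_2,\dots,\theta_l)\mapsto(x_1,\dots,x_l),\qquad x_1=0,\quad x_i=R_i\prod_{j\ge i}\theta_j\quad(i\ge2).$$
The points have different absolute values, so this is well defined. The loop in $\theta_j$ rotates the first $j$ points once around $0$: it is the full twist of the first $j$ strands. These $l-1$ elements commute, since they come from a torus. The winding number of $x_i-x_1$ along the $j$-th loop is $1$ if $i\le j$ and $0$ otherwise, so the images in the abelianization are independent (the matrix is triangular). So they generate a subgroup $\Gamma\cong\mathbf Z^{l-1}$ of $P_l\cong\pi_1(F_u)$.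

**Step 4: invariants and coinvariants of $\Gamma$.** We test $H_{\mathbf Q}=H\otimes\mathbf Q$ with this $\Gamma$. The quotient $\widetilde F_u/\Gamma$ is a covering of $F_u$, so it has the homotopy type of a complex of dimension $\le k-1$, and its homology vanishes in degrees $\ge k$. In the Cartan–Leray spectral sequence
$$E^2_{p,q}=H_p(\Gamma;H_q(\widetilde F_u;\mathbf Q))\Rightarrow H_{p+q}(\widetilde F_u/\Gamma;\mathbf Q)$$
only the rows $q=0$ and $q=k-1$ are nonzero, so the only possible nonzero differential is $d^k:E^k_{p,0}\to E^k_{p-k,k-1}$.

First, $E^2_{k,0}=H_k(\Gamma;\mathbf Q)\ne0$, because $k\le l-1$. It has total degree $k$, so it must disappear, and for that it must inject under $d^k$ into $E^2_{0,k-1}=H_0(\Gamma;H_{\mathbf Q})$. Hence $H_0(\Gamma;H_{\mathbf Q})\neq0$.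

Second, $E^2_{l-1,k-1}=H_{l-1}(\Gamma;H_{\mathbf Q})\cong H_{\mathbf Q}^\Gamma$, by Poincaré duality on the torus $K(\Gamma,1)$ of dimension $l-1$. It supports no nonzero differential, and it can only be hit from $E^k_{l-1+k,0}=H_{l-1+k}(\Gamma;\mathbf Q)=0$. Its total degree is $l+k-2\ge k$, so it must vanish: $H_{\mathbf Q}^\Gamma=0$.

**Step 5: infinite rank.** Suppose $H_{\mathbf Q}$ were finite-dimensional. Then $H_{\mathbf Q}\otimes\mathbf C$ splits into generalized weight spaces $H_\chi$ of the abelian group $\Gamma$. If $\chi$ is nontrivial, choose $\gamma$ with $\chi(\gamma)\ne1$; then $\gamma-1$ is invertible on $H_\chi$, so $H_\chi$ has no coinvariants. As the coinvariants of the whole space are nonzero, the generalized weight space of the trivial character is nonzero. On it $\Gamma$ acts by commuting unipotent operators, which have a common nonzero fixed vector. This contradicts $H_{\mathbf Q}^\Gamma=0$. So $H$ has infinite rank, and $\widetilde F_u$ is homotopy equivalent to a wedge of infinitely many spheres $S^{k-1}$. The statements about $\pi_i(\mathcal Y)$ follow: for $i\ge2$ these are the homotopy groups of the universal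 covering, zero for $2\le i\le k-2$ and equal to $H$ for $i=k-1$. With Propositions 4 and 10 this proves Theorem 2. $\blacksquare$
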